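\title{Secant varieties of Segre products need not be arithmetically Cohen--Macaulay}

\begin{abstract}
We disprove the conjecture that every secant variety of a Segre product of projective spaces is arithmetically Cohen--Macaulay. The variety $\sigma_5(\mathbb{P}^2\times\mathbb{P}^3\times\mathbb{P}^4)\subset\mathbb{P}^{59}$ is neither arithmetically Cohen--Macaulay nor normal, and counterexamples $\sigma_s(\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_m})$ exist for every $s\ge5$ and every $m\ge3$. The obstruction is local. At a tensor whose image is an $s$-dimensional space containing $s+1$ tensors of rank one, the secant variety has several analytic branches, and one of them meets the others only in codimension at least two. We also prove a partial converse, which leaves one value of $s$ undecided when $s\ge5$ and the last factor has dimension at least $s-1$.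
\end{abstract}

\section{Introduction}

We work over $\mathbb{C}$. For integers $n_1,\dots,n_m\ge1$, the Segre embedding
\[
\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_m}\subset\mathbb{P}(\mathbb{C}^{n_1+1}\otimes\dots\otimes\mathbb{C}^{n_m+1}),\qquad ([a_1],\dots,[a_m])\mapsto[a_1\otimes\dots\otimes a_m],
\]
has as its image the set of tensors of rank one, up to scale. For a projective variety $W$ and $s\ge1$, the \emph{secant variety} $\sigma_s(W)$ is the Zariski closure of the union of the linear spans of all $s$-tuples of points of $W$. For a Segre product it is the closure of the set of tensors of rank at most $s$, that is, of sums of $s$ tensors of rank one. A projective variety $W\subset\mathbb{P}^N$ is \emph{arithmetically Cohen--Macaulay} (aCM) if its homogeneous coordinate ring $\mathbb{C}[x_0,\dots,x_N]/I(W)$ is a Cohen--Macaulay ring, that is, its depth equals its Krull dimension. Equivalently, the minimal free resolution of this ring is as short as the codimension of $W$ permits, so the property measures how economically the equations of $W$ and their syzygies are organized.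

For $m=2$ a tensor is a matrix, $\sigma_s$ is the variety of matrices of rank at most $s$, and it is aCM \cite{HE}. Known cases also include the Segre varieties themselves ($s=1$), secant varieties that fill the ambient space or are hypersurfaces, subspace varieties, and several other special cases; moreover $\sigma_2(\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_m})$ is locally Cohen--Macaulay. One would guess that tensors behave like matrices in this respect, and this is the conjecture posed in \cite{EACA}:
\begin{quote}
\emph{For all $m$, all $n_1,\dots,n_m$ and all $s\ge1$, the variety $\sigma_s(\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_m})$ is aCM.}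
\end{quote}
The conjecture is false. The smallest counterexample that we give is $\sigma_5(\mathbb{P}^2\times\mathbb{P}^3\times\mathbb{P}^4)\subset\mathbb{P}^{59}$.

\begin{theorem}\label{thm:first}
For every $c\ge4$, the variety $\sigma_5(\mathbb{P}^2\times\mathbb{P}^3\times\mathbb{P}^c)$ is not aCM and not normal.
\end{theorem}

This is the first case of a family. We single out one factor $\mathbb{P}^c$ and call the product of the remaining factors $X$.

\begin{theorem}\label{thm:general}
Let $k\ge2$, let $X=\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_k}\subset\mathbb{P}^N$ with all $n_i\ge1$, let $n=\sum_i n_i$, and let $r=N-n$ be the codimension of $X$. Assume that $k\ge3$, or that $k=2$ and $n_1,n_2\ge2$. If $5\le s\le r-1$ and $c\ge s-1$, then $\sigma_s(X\times\mathbb{P}^c)$ is not aCM and not normal.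
\end{theorem}

For example, $\mathbb{P}^1\times\mathbb{P}^1\times\mathbb{P}^2$, $(\mathbb{P}^1)^4$ and $\mathbb{P}^4\times\mathbb{P}^4$ have codimension $7$, $11$ and $16$, so the theorem covers $\sigma_5(\mathbb{P}^1\times\mathbb{P}^1\times\mathbb{P}^2\times\mathbb{P}^c)$ and $\sigma_5((\mathbb{P}^1)^4\times\mathbb{P}^c)$ for $c\ge4$, and $\sigma_5(\mathbb{P}^4\times\mathbb{P}^4\times\mathbb{P}^4)$.

\begin{corollary}\label{cor:all}
If $s\ge5$, $m\ge3$ and $n_i\ge s-1$ for all $i$, then $\sigma_s(\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_m})$ is not aCM. So the conjecture fails for every $s\ge5$ and every $m\ge3$.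
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:general} to the product $X$ of the first $m-1\ge2$ factors, with $c=n_m$. Expanding the product in $r=\prod_{i<m}(n_i+1)-1-\sum_{i<m}n_i$ gives $r\ge n_1n_2\ge(s-1)^2\ge s+1$.
\end{proof}

In the other direction we have the following.

\begin{theorem}\label{thm:converse}
Let $k\ge1$, and let $X=\mathbb{P}^{n_1}\times\dots\times\mathbb{P}^{n_k}$, with all $n_i\ge1$, have codimension $r$. Then $\sigma_s(X\times\mathbb{P}^c)$ is aCM in each of the following cases:
\begin{enumerate}
\item[(a)] $s\ge r+1$, and $c$ is arbitrary;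
\item[(b)] $X=\mathbb{P}^b$ or $X=\mathbb{P}^1\times\mathbb{P}^b$, and $s$ and $c$ are arbitrary.
\end{enumerate}
\end{theorem}

The products excluded from Theorem~\ref{thm:general} are exactly those in (b). So for $s\ge5$ and $c\ge s-1$ the two theorems leave only the case $s=r$ undecided. We make no claim about $s=r$, about $2\le s\le4$, or about $c<s-1$, outside Theorem~\ref{thm:converse}.

The idea is as follows. Let $X\subset\mathbb{P}(V)$ and view a tensor $T\in V\otimes C$ as a linear map $C^*\to V$. If $T$ has rank $s$ as a linear map, then to write $T$ as a sum of $s$ tensors $y\otimes\gamma$ with $[y]\in X$ is to choose a basis of the image of $T$ among the points of $X$. Suppose that the image contains $s+1$ points of $X$, one more than needed. Then $T$ has several decompositions. Perturbing each of them sweeps out a smooth analytic branch of the secant variety through $T$, and two branches meet where the omitted point survives the perturbation. If survival imposes at least two conditions, the branches meet in codimension at least two, which a Cohen--Macaulay local ring does not allow. For matrices this cannot be arranged,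 but for $X\supsetneq\mathbb{P}^2\times\mathbb{P}^2$ it can: a general $\mathbb{P}^4$ in the span of $\mathbb{P}^2\times\mathbb{P}^2$ meets it in six points.

Section~\ref{sec:depth} contains the commutative algebra, Section~\ref{sec:grass} the passage from tensors to their images, and Section~\ref{sec:criterion} the resulting local criterion. Sections~\ref{sec:six}, \ref{sec:more} and~\ref{sec:converse} prove Theorems~\ref{thm:first}, \ref{thm:general} and~\ref{thm:converse}.

\medskip
\noindent\textbf{Conventions.} Varieties are reduced. For $X\subset\mathbb{P}(V)$ and $x\in X$, we write $\hat X\subset V$ for the affine cone, $\hat x\in V$ for a representative vector, and $\hat T_xX\subset V$ for the affine tangent space, which contains $\hat x$ and has dimension $\dim X+1$ at a smooth point. Points of $\mathbb{P}(V)$ are independent, or span a subspace of $V$, if their representatives do. The variety $X$ is \emph{nondegenerate} if it spans $V$. A property holds for a \emph{general} point of an irreducible variety if it holds on a nonempty Zariski open subset; every dense constructible set contains such a subset.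

\section{Branches that meet in codimension two}\label{sec:depth}

Let $(A,\mathfrak{m})$ be a Noetherian local ring. Its \emph{depth} is the maximal length of a regular sequence in $\mathfrak{m}$; it is at most $\dim A$, and $A$ is \emph{Cohen--Macaulay} (CM) if equality holds. The depth is $0$ if and only if some nonzero element of $A$ is killed by $\mathfrak{m}$, and $\operatorname{depth}A/hA=\operatorname{depth}A-1$ for every non-zero-divisor $h\in\mathfrak{m}$. The ring $A$ satisfies \emph{Serre's condition} $S_2$ if $\operatorname{depth}A_P\ge\min(2,\dim A_P)$ for every prime $P$. We use the following textbook facts.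
\begin{enumerate}
\item[(F1)] Localizations of a CM local ring at primes are CM; so CM implies $S_2$. If a projective variety is aCM, then its affine cone is CM at every point.
\item[(F2)] If $F$ is a smooth variety, then $Z\times F$ is CM (or normal) at $(z,f)$ if and only if $Z$ is CM (or normal) at $z$.
\item[(F3)] Let $Z$ be an irreducible variety of dimension $d$, let $z\in Z$, and let $\mathcal{O}$ be the ring of germs of holomorphic functions on $Z$ at $z$. It is a reduced Noetherian local ring with the same completion as the algebraic local ring, so it is CM if and only if $Z$ is CM at $z$. Analytic subgerms of $(Z,z)$ correspond to radical ideals of $\mathcal{O}$, with matching dimensions. The irreducible components of $(Z,z)$, called \emph{branches}, correspond to the minimal primes, and all have dimension $d$.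
\item[(F4)] (Zariski) If $Z$ is normal at $z$, then it has only one branch at $z$.
\end{enumerate}

The model of the obstruction is the union of two planes in $\mathbb{C}^4$ that meet at a point. Its local ring $A$ consists of the pairs $(f_1,f_2)$ of germs on the two planes with $f_1(0)=f_2(0)$. The pair $e=(1,0)$ is not in $A$, but $\mathfrak{m}e\subset A$. If $h\in\mathfrak{m}$ is a non-zero-divisor, then $he\in A$ and $he\notin hA$, while $\mathfrak{m}\cdot he=h\cdot\mathfrak{m}e\subset hA$. So $A/hA$ has depth $0$ and $A$ has depth $1<2$. For two planes in $\mathbb{C}^3$ that meet along a line, $\mathfrak{m}e\not\subset A$, and indeed a hypersurface is CM. The general case, Hartshorne's connectedness argument, reduces to this computation by localizing at a component of the intersection.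

\begin{lemma}\label{lem:hartshorne}
Let $Z$, $z$, $d$, $\mathcal{O}$ be as in \textup{(F3)}. Suppose that $M$ is a smooth branch of $Z$ at $z$, that the union $R$ of the other branches is nonempty, and that $\dim(M\cap R)\le d-2$. Then $\mathcal{O}$ does not satisfy $S_2$, and $Z$ is neither CM nor normal at $z$.
\end{lemma}

\begin{proof}
Normality fails by (F4). Let $I,J\subset\mathcal{O}$ be the radical ideals of $M$ and $R$. Then $I\cap J=0$, because $\mathcal{O}$ is reduced, and $I+J$ is a proper ideal with zero locus $M\cap R$. Let $P$ be a minimal prime over $I+J$, so that $\dim\mathcal{O}/P\le d-2$, and let $A=\mathcal{O}_P$. Since $\mathcal{O}/I$ is a regular local ring of dimension $d$, the prime $P/I$ has height $d-\dim\mathcal{O}/P\ge2$, and therefore $\dim A\ge2$. We show that $\operatorname{depth}A=1$.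

Write $I,J,P$ also for the extended ideals in $A$. As $I\cap J=0$, the ring $A$ embeds in $B=A/I\oplus A/J$. Its image is the set of pairs $(\bar u,\bar v)$ with $u-v\in I+J$: if $u-v=i+j$, then $(\bar u,\bar v)$ is the image of $u-i=v+j$. The ring $A/(I+J)$ is nonzero and $P$ is its only prime, so $P$ is nilpotent in it, and there is $u\in A\setminus(I+J)$ with $Pu\subset I+J$. The element $e=(\bar u,0)\in B$ satisfies $e\notin A$ and $Pe\subset A$.

Every minimal prime $Q$ of $\mathcal{O}$ has $\dim\mathcal{O}/Q=d$, so $P\ne Q$ and hence $P\not\subset Q$. By prime avoidance some $h\in P$ lies in no minimal prime of $\mathcal{O}$. The rings $\mathcal{O}/I$ and $\mathcal{O}/J$ are reduced, so their zero divisors lie in their minimal primes, which are minimal primes of $\mathcal{O}$. Thus $h$ is a non-zero-divisor on $B$. It follows that $he\in A\setminus hA$ and $P\cdot he=h\cdot Pe\subset hA$, so $\operatorname{depth}A/hA=0$ and $\operatorname{depth}A=1$. Hence $S_2$ fails for $\mathcal{O}$, and $Z$ is not CM at $z$ by (F1) and (F3).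
\end{proof}

\section{From tensors to their images}\label{sec:grass}

To find the branches of $\sigma_s(X\times\mathbb{P}(C))$ we first remove the factor $\mathbb{P}(C)$, which plays no role near a tensor whose flattening $C^*\to V$ has rank $s$. Let $X\subset\mathbb{P}(V)$ be irreducible and nondegenerate, let $s\le\dim V$, and let $\operatorname{Gr}(s,V)$ be the Grassmannian of $s$-dimensional subspaces of $V$. Let $Z^\circ\subset\operatorname{Gr}(s,V)$ be the set of subspaces spanned by $s$ independent points of $X$, and let $Z$ be its closure. As $Z^\circ$ is the image of a nonempty open subset of $X^s$, the variety $Z$ is irreducible and $\dim Z\le s\dim X$.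

Identify $V\otimes C$ with $\operatorname{Hom}(C^*,V)$, so that $y\otimes\gamma$ is the map $\lambda\mapsto\lambda(\gamma)y$, and let $\hat\sigma\subset\operatorname{Hom}(C^*,V)$ be the affine cone over $\sigma_s(X\times\mathbb{P}(C))$. It is the closure of
\[
\Sigma^\circ=\Big\{\sum_{i=1}^sy_i\otimes\gamma_i\;:\;y_i\in\hat X,\ \gamma_i\in C\Big\}.
\]
All elements of $\Sigma^\circ$, and hence of $\hat\sigma$, are maps of rank at most $s$. For a map $T$ and $y_1,\dots,y_s\in V$,
\begin{equation}\label{eq:decomp}
T=\sum_iy_i\otimes\gamma_i\ \text{ for some }\gamma_i\in C\quad\Longleftrightarrow\quad\operatorname{im}T\subset\langle y_1,\dots,y_s\rangle .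
\end{equation}
The forward implication holds by definition. For the reverse, discard dependent $y_i$ and take for $\gamma_i\in C^{**}=C$ the coordinates of $T(\lambda)$ in the basis $(y_i)$.

\begin{lemma}\label{lem:reduction}
Assume $\dim C\ge s$. Let $L\in Z$ and let $T\colon C^*\to V$ have image $L$. Then $T\in\hat\sigma$, and $\hat\sigma$ is CM (or normal) at $T$ if and only if $Z$ is CM (or normal) at $L$. Consequently, if $Z$ is neither CM nor normal at $L$, then $\sigma_s(X\times\mathbb{P}(C))$ is not aCM and not normal.
\end{lemma}

\begin{proof}
Let $H$ be the set of maps of rank exactly $s$; it is open in the set of maps of rank at most $s$. Let $\pi\colon H\to\operatorname{Gr}(s,V)$ send $T$ to its image, and let $F$ be the smooth variety of surjections $C^*\to\mathbb{C}^s$, which is nonempty because $\dim C\ge s$. The map $\pi$ is locally trivial with fiber $F$: for a projection $\rho\colon V\to\mathbb{C}^s$ and the open set $U_\rho$ of subspaces that $\rho$ maps isomorphically, $T\mapsto(\operatorname{im}T,\rho\circ T)$ is an isomorphism $\pi^{-1}(U_\rho)\to U_\rho\times F$.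

By \eqref{eq:decomp}, a map of rank $s$ lies in $\Sigma^\circ$ if and only if its image is contained in, hence equal to, the span of $s$ vectors of $\hat X$. Thus $\Sigma^\circ\cap H=\pi^{-1}(Z^\circ)$. The set $\hat\sigma\cap H$ is open in $\hat\sigma$, so it is the closure of $\Sigma^\circ\cap H$ in $H$. Over $U_\rho$ this is the closure of $(Z^\circ\cap U_\rho)\times F$, namely $(Z\cap U_\rho)\times F$. So an open neighborhood of $T$ in $\hat\sigma$ is isomorphic to the variety $(Z\cap U_\rho)\times F$, and (F2) gives the first assertion.

Given $L$, a map $T$ with image $L$ exists and is nonzero. If $\sigma_s(X\times\mathbb{P}(C))$ is aCM, then $\hat\sigma$ is CM at $T$ by (F1). If it is normal, then $\hat\sigma$ is normal at $T$ by (F2), since $\hat\sigma\setminus\{0\}$ is locally a product of $\sigma_s(X\times\mathbb{P}(C))$ with $\mathbb{C}^*$.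
\end{proof}

\section{A subspace with one point too many}\label{sec:criterion}

It remains to find a point at which $Z$ has branches as in Lemma~\ref{lem:hartshorne}. Recall that $T_L\operatorname{Gr}(s,V)=\operatorname{Hom}(L,V/L)$: after choosing a complement $L'\cong V/L$, the subspaces near $L$ are the graphs of the maps $\varphi\colon L\to L'$. The phenomenon is already visible for $s=2$ and a curve with a trisecant line.

\begin{example}\label{ex:quintic}
Let $\Gamma\subset\mathbb{P}^5$ be the rational normal quintic. Every effective divisor $\Delta$ of degree at most $6$ on $\Gamma\cong\mathbb{P}^1$ imposes independent conditions on binary quintics, so its span $\langle\Delta\rangle\subset\mathbb{C}^6$ has dimension $\deg\Delta$. Take distinct points $p_0,p_1,p_2\in\Gamma$, put $\Pi=\langle p_0+p_1+p_2\rangle$, $o=\hat p_0+\hat p_1+\hat p_2$ and $V=\mathbb{C}^6/\langle o\rangle$. If $\deg\Delta=2$, then $\langle\Delta\rangle+\Pi$ is the span of the least common multiple of $\Delta$ and $p_0+p_1+p_2$, of degree at most $5$; counting dimensions, $\langle\Delta\rangle\cap\Pi$ is spanned by the $p_\nu$ in $\Delta$ and does not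 contain $o$. So $o$ lies on no secant or tangent line, and projection from $o$ embeds $\Gamma$ as a smooth curve $X\subset\mathbb{P}(V)=\mathbb{P}^4$. The subspace $L=\Pi/\langle o\rangle$ gives a line that meets $X$ exactly in the images $x_\nu$ of the $p_\nu$, and $\hat x_0+\hat x_1+\hat x_2=0$. Since $2p_0+2p_1+2p_2$ spans $\mathbb{C}^6$, the tangent directions at the $x_\nu$ give a basis $e_0,e_1,e_2$ of $V/L=\mathbb{C}^6/\Pi$.

Here $Z$ is the surface of secant lines of $X$. A line near $\mathbb{P}(L)$ meets $X$ only near $x_0,x_1,x_2$, and at most once near each, because $\mathbb{P}(L)$ is not tangent to $X$. So near $L$ the surface $Z$ is the union of three surfaces $M_0,M_1,M_2$, where $M_\nu$ consists of the chords that join points near the two $x_\mu$ with $\mu\ne\nu$. Moving $x_\mu$ along $X$ moves $\varphi(\hat x_\mu)$ in the direction $e_\mu$. In the coordinates $(\varphi(\hat x_1),\varphi(\hat x_2))\in(V/L)^2$, where $\varphi(\hat x_0)=-\varphi(\hat x_1)-\varphi(\hat x_2)$, the $M_\nu$ are therefore smooth with tangent planes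
\[
\langle(e_1,0),(0,e_2)\rangle,\qquad\langle(e_0,0),(-e_2,e_2)\rangle,\qquad\langle(e_1,-e_1),(0,e_0)\rangle .
\]
These six vectors form a basis of $(V/L)^2$. So the three surfaces meet only at $L$, in codimension two, and Lemmas~\ref{lem:hartshorne} and~\ref{lem:reduction} show that $\sigma_2(X\times\mathbb{P}^c)$ is not aCM for $c\ge1$.
\end{example}

The same analysis works in general. Suppose that a set $S$ of $s+1$ points spans an $s$-dimensional space $L$. Then there is a linear relation $\sum_{x\in S}c_x\hat x=0$, unique up to scale; call $S_0=\{x\in S:c_x\ne0\}$ its \emph{support}. It has at least two elements. If $x\in S_0$, then $\hat x$ is a combination of the other $s$ points, which therefore form a basis of $L$.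

\begin{proposition}\label{prop:criterion}
Let $X\subset\mathbb{P}(V)$ be smooth, irreducible and nondegenerate of dimension $n$. Let $L\subset V$ be a subspace of dimension $s$ and let $S=X\cap\mathbb{P}(L)$. Assume:
\begin{enumerate}
\item[(i)] $\hat T_xX\cap L=\langle\hat x\rangle$ for all $x\in S$;
\item[(ii)] $S$ consists of $s+1$ points that span $L$;
\item[(iii)] $\dim\big(L+\sum_{x\in S_0}\hat T_xX\big)\ge n+s+2$, where $S_0\subset S$ is the support of the relation.
\end{enumerate}
Then $L\in Z$, and $Z$ is neither CM nor normal at $L$. Hence $\sigma_s(X\times\mathbb{P}(C))$ is not aCM and not normal whenever $\dim C\ge s$.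
\end{proposition}

\begin{proof}
We must control all points of $X$ on all subspaces near $L$ at once. The object that records them is the incidence variety
\[
\mathcal{I}=\{(\Lambda,x)\in\operatorname{Gr}(s,V)\times X:\hat x\in\Lambda\},\qquad q\colon\mathcal{I}\to\operatorname{Gr}(s,V).
\]
It is a Grassmann bundle over $X$ with fiber $\operatorname{Gr}(s-1,V/\langle\hat x\rangle)$, so it is smooth, and $q$ is proper.

\emph{Step 1: one submanifold for each point of $S$.} Let $x\in S$. A curve in $\mathcal{I}$ through $(L,x)$ has the form $\hat x_t=\ell_t+\varphi_t(\ell_t)$ with $\ell_t\in L$, $\ell_0=\hat x$ and $\varphi_0=0$; its derivative at $t=0$ is $\dot{\hat x}=\dot\ell+\dot\varphi(\hat x)$. So $T_{(L,x)}\mathcal{I}$ lies in the space of pairs $(\varphi,v)\in\operatorname{Hom}(L,V/L)\times\hat T_xX/\langle\hat x\rangle$ with $\varphi(\hat x)=v\bmod L$. This space has dimension $n+(s-1)(\dim V-s)=\dim\mathcal{I}$, so the two are equal. By (i), $\varphi=0$ forces $v=0$. Thus $dq$ is injective at $(L,x)$, with image $\{\varphi:\varphi(\hat x)\in W_x\}$, where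
\[
W_x=(\hat T_xX+L)/L\subset V/L,\qquad\dim W_x=(n+1)-1=n .
\]

From here on we use the classical topology. Choose disjoint open neighborhoods $\mathcal{N}_x$ of the points $(L,x)$, $x\in S$, on which $q$ is an injective immersion. The closed set $\mathcal{I}\setminus\bigcup_x\mathcal{N}_x$ has closed image, which does not contain $L$; let $U$ be an open neighborhood of $L$ disjoint from it. Then $q^{-1}(U)$ is the disjoint union of the open sets $\mathcal{N}_x\cap q^{-1}(U)$, each of which is therefore also closed in $q^{-1}(U)$ and proper over $U$. A proper injective immersion is a closed embedding, so $G_x=q(\mathcal{N}_x\cap q^{-1}(U))$ is a closed complex submanifold of $U$ with $T_LG_x=\{\varphi:\varphi(\hat x)\in W_x\}$. In words: every point of $X$ on a subspace $\Lambda\in U$ is near exactly one $x\in S$, meaning that the pair lies in $\mathcal{N}_x$; at most one such point is near a given $x$; it exists if and only if $\Lambda\in G_x$, and then it depends continuously on $\Lambda\in G_x$.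

\emph{Step 2: the branches.} For $x\in S$ put $M_x=\bigcap_{y\in S\setminus\{x\}}G_y$, and put $D=\bigcap_{y\in S}G_y$. Then $M_x\cap M_{x'}=D$ for $x\ne x'$.

First, $Z\cap U\subset\bigcup_{x\in S}M_x$. Indeed, a subspace $\Lambda\in Z^\circ\cap U$ contains $s$ distinct points of $X$. They are near $s$ distinct elements of $S$, and $|S|=s+1$, so $\Lambda\in M_x$ for the remaining element $x$. The union is closed in $U$, and $Z^\circ\cap U$ is dense in $Z\cap U$ because $Z^\circ$ contains a dense Zariski open subset of $Z$.

Second, let $x\in S_0$, so that $S\setminus\{x\}$ is a basis of $L$. A subspace $\Lambda\in M_x$ close to $L$ contains $s$ points of $X$ close to this basis; they are independent, so $\Lambda\in Z^\circ$. The conditions $\varphi(\hat y)\in W_y$ concern the values of $\varphi$ on distinct basis vectors, so the $G_y$ with $y\ne x$ meet transversally at $L$. Hence near $L$ the set $M_x$ is contained in $Z$ and is a manifold with tangent space $\bigoplus_{y\ne x}W_y$, of dimension $d=sn$. It follows that $L\in Z$, that $\dim Z=d$, and that $M_x$ is a smooth branch of $Z$ at $L$.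

\emph{Step 3: $\dim_LD\le d-2$.} Fix $x_0\in S_0$. The dimension of $D$ at $L$ is at most that of its Zariski tangent space, which lies in $\bigcap_{y\in S}T_LG_y$. An element $\varphi$ of this intersection is given by vectors $w_y=\varphi(\hat y)\in W_y$, $y\ne x_0$, subject to $\varphi(\hat x_0)=-c_{x_0}^{-1}\sum_{y\ne x_0}c_yw_y\in W_{x_0}$. So the intersection is the kernel of
\begin{equation}\label{eq:survival}
\bigoplus_{y\ne x_0}W_y\longrightarrow\Big(\sum_{y\in S_0}W_y\Big)\Big/W_{x_0},\qquad(w_y)\mapsto\sum_{y\ne x_0}c_yw_y .
\end{equation}
This map is surjective, and by (iii) its target has dimension at least $(n+s+2)-s-n=2$.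

\emph{Step 4: conclusion.} Take $x_1\in S_0$ different from $x_0$. The branches $M_{x_0}$ and $M_{x_1}$ are distinct, since their intersection $D$ has dimension less than $d$. Every branch of $Z$ at $L$ is irreducible and lies in the finite union of the analytic sets $M_x$, so it lies in one of them. A branch contained in the branch $M_{x_0}$ equals it. So the union $R\ne\emptyset$ of the other branches lies in $\bigcup_{x\ne x_0}M_x$, and $M_{x_0}\cap R\subset D$. Now apply Lemma~\ref{lem:hartshorne}, and then Lemma~\ref{lem:reduction}.
\end{proof}

\begin{remark}\label{rem:hyp}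
Hypothesis (i) makes the $G_x$ smooth. In (ii) the extra point produces the branches: if $S$ is a basis of $L$, then Step~2 shows that $Z$ equals the manifold $\bigcap_{y\in S}G_y$ near $L$. Having only one extra point gives $M_x\cap M_{x'}=D$. As for (iii), let $r$ be the codimension of $X$. Then $G_x$ has codimension $\dim V/L-n=r+1-s$, and $D=M_{x_0}\cap G_{x_0}$ has codimension at most $r+1-s$ in $M_{x_0}$. For $s=r+1$ every $G_x$ is a neighborhood of $L$, all branches coincide, and $Z$ is the whole Grassmannian. For $s=r$ the $G_x$ are hypersurfaces and $D$ has codimension at most one. Only for $s\le r-1$ is there room for two conditions, and (iii) forces this inequality because $n+s+2\le\dim V=n+r+1$. These three ranges are those of Theorem~\ref{thm:converse}(a), of the undecided case, and of Theorem~\ref{thm:general}.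
\end{remark}

\begin{remark}
The obstruction is local and occurs away from the vertex of the cone: by the proof of Lemma~\ref{lem:reduction}, the projective variety $\sigma_s(X\times\mathbb{P}(C))$ itself is not CM at $[T]$. By Lemma~\ref{lem:hartshorne}, already $S_2$ fails for the analytic local ring of $Z$ at $L$.
\end{remark}

\section{Six points that span a $\mathbb{P}^4$}\label{sec:six}

A Segre variety is cut out by quadrics, so a line that meets it in three points lies in it, and Example~\ref{ex:quintic} has no direct analogue. We need a $\mathbb{P}^{s-1}$ that meets a Segre variety in exactly $s+1$ points. General linear sections supply finite sets with controlled linear dependencies.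

\begin{proposition}[General position]\label{prop:gp}
Let $X'\subset\mathbb{P}^\rho$ be irreducible and nondegenerate, of positive dimension and of codimension $\kappa\ge1$. A general linear subspace $M$ of dimension $\kappa$ meets $X'$ transversally in $\deg X'\ge\kappa+1$ smooth points, any $\kappa+1$ of which are independent.
\end{proposition}

\begin{proof}
A general $M$ misses the singular locus of $X'$, and by Bertini's theorem it meets the smooth locus transversally, in $\deg X'$ points. If $X'$ is a curve, then $\rho=\kappa+1\ge2$, and the general position theorem \cite[III.1]{ACGH} states that a general hyperplane meets $X'$ in $\deg X'\ge\rho$ points, any $\rho$ of which are independent. If $\dim X'\ge2$, then by Bertini's theorem $X''=X'\cap H$ is irreducible of degree $\deg X'$ and of codimension $\kappa$ in $H$ for a general hyperplane $H$. It spans $H$. Otherwise $X''$ lies in a hyperplane $\Pi$ of $H$; for $p\in X'\setminus H$, the section of $X'$ by the hyperplane $\langle\Pi,p\rangle$ has $X''$ as a component and has another component through $p$, so the degrees of its components add up to more than $\deg X'$, which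 is impossible. Since a general $M$ is a general $\kappa$-plane in a general hyperplane, we conclude by induction on $\dim X'$.
\end{proof}

So a variety $Y$ of codimension $\kappa$ has exactly one point too many on a general $\mathbb{P}^\kappa$ when $\deg Y=\kappa+2$. The product $\mathbb{P}^1\times\mathbb{P}^b\subset\mathbb{P}^{2b+1}$ has codimension $b$ and degree $b+1$, so it has none. The products $\mathbb{P}^2\times\mathbb{P}^2\subset\mathbb{P}^8$ and $(\mathbb{P}^1)^3\subset\mathbb{P}^7$ have codimension $4$, and degrees $\binom42=6$ and $3!=6$. This is the source of the number $s=5$. For $Y$ itself we have $s=r+1$, so (iii) fails by Remark~\ref{rem:hyp}. The remedy is to keep the six points and to enlarge the variety.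

Let $X=\prod_{i=1}^k\mathbb{P}(A_i)\subset\mathbb{P}(V)$ with $V=\bigotimes_iA_i$. For $\hat x=a_1\otimes\dots\otimes a_k$ put $x^{(j)}=\bigotimes_{i\ne j}a_i$. Differentiating the parametrization gives $\hat T_xX=\sum_jx^{(j)}\otimes A_j$, where the factor $A_j$ is inserted in position $j$. Now choose decompositions $A_i=A_i'\oplus A_i''$ with
\begin{equation}\label{eq:dims}
(\dim A_i')_i=(3,3)\ \text{ if }k=2,\qquad(\dim A_i')_i=(2,2,2,1,\dots,1)\ \text{ if }k\ge3,
\end{equation}
and put $Y=\prod_i\mathbb{P}(A_i')$, $V'=\bigotimes_iA_i'$, $n_Y=\dim Y$. Then $Y$ is $\mathbb{P}^2\times\mathbb{P}^2$ or $(\mathbb{P}^1)^3$, and $\dim V'=n_Y+5$. A tensor $\bigotimes_ia_i\ne0$ lies in $V'$ only if it vanishes when the $j$-th factor is reduced modulo $A_j'$, that is, only if $a_j\in A_j'$ for every $j$. So $X\cap\mathbb{P}(V')=Y$. The subspaces $V'$ and $(\bigotimes_{i\ne j}A_i')\otimes A_j''$, $1\le j\le k$, are distinct summands of the direct sum decomposition of $V$ induced by the $A_i'\oplus A_i''$. Hence for $x\in Y$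
\begin{equation}\label{eq:tangent}
\hat T_xX=\hat T_xY\oplus\bigoplus_jx^{(j)}\otimes A_j'',\qquad\hat T_xX\cap V'=\hat T_xY .
\end{equation}

\begin{lemma}\label{lem:six}
Let $L_0\subset V'$ be a general subspace of dimension $5$.
\begin{enumerate}
\item[(a)] $X\cap\mathbb{P}(L_0)$ consists of six points $x_0,\dots,x_5\in Y$, any five of which form a basis of $L_0$. In particular, all six coefficients of their linear relation are nonzero.
\item[(b)] $\hat T_{x_\nu}X\cap L_0=\langle\hat x_\nu\rangle$ and $\hat T_{x_\nu}Y+L_0=V'$ for all $\nu$.
\item[(c)] $F_j=\langle x_0^{(j)},\dots,x_5^{(j)}\rangle$ has dimension at least $3$ for every $j$.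
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is Proposition~\ref{prop:gp} for $Y$ with $\kappa=4$, together with $X\cap\mathbb{P}(V')=Y$. Transversality means $\hat T_{x_\nu}Y\cap L_0=\langle\hat x_\nu\rangle$. With \eqref{eq:tangent} this gives the first part of (b), and it gives $\dim(\hat T_{x_\nu}Y+L_0)=(n_Y+1)+5-1=\dim V'$.

For (c), each $\hat x_\nu$ lies in $F_j\otimes A_j'$, so $L_0\subset F_j\otimes A_j'$ and $5\le\dim F_j\cdot\dim A_j'$. If $\dim A_j'\le2$, this gives $\dim F_j\ge3$. If $\dim A_j'=3$, then $k=2$ and $F_j$ is a subspace of the other factor $A_i'$, of dimension at least $2$. If $\dim F_j=2$, then $\mathbb{P}(L_0)$ is a hyperplane of $\mathbb{P}(F_j\otimes A_j')=\mathbb{P}^5$, so it meets the threefold $\mathbb{P}(F_j)\times\mathbb{P}(A_j')\subset Y$ in a set of dimension at least $2$. This contradicts (a).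
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:first}]
Take $k=2$, $A_1=A_1'=A$ and $A_2=A_2'\oplus\mathbb{C}\beta$, so that $X=\mathbb{P}^2\times\mathbb{P}^3\subset\mathbb{P}^{11}$ and $n=5$. Let $s=5$, $L=L_0$ and $\hat x_\nu=a_\nu\otimes b_\nu$. Hypotheses (i) and (ii) of Proposition~\ref{prop:criterion} hold by Lemma~\ref{lem:six}(a),(b), and $S_0=S=\{x_0,\dots,x_5\}$. By \eqref{eq:tangent} and Lemma~\ref{lem:six}(b),
\[
L+\hat T_{x_\nu}X=V'\oplus\mathbb{C}\,a_\nu\otimes\beta\ \subset\ V=V'\oplus A\otimes\beta .
\]
The $a_\nu$ span $F_2=A$ by Lemma~\ref{lem:six}(c). So the sum in (iii) is all of $V$, of dimension $12=n+s+2$. Proposition~\ref{prop:criterion} applies whenever $\dim C=c+1\ge5$.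
\end{proof}

The two conditions can be seen directly. A tensor $T$ with image $L$ has exactly six decompositions into five tensors of rank one, by \eqref{eq:decomp}: omit one of the six points. Consider the branch that omits $x_0$. Moving $x_1,\dots,x_5$ inside $Y$ costs nothing, since every $\mathbb{P}^4\subset\mathbb{P}^8$ near $\mathbb{P}(L)$ still meets $Y$ in six points. Moving them out of $Y$ by $b_\nu\mapsto b_\nu+\varepsilon_\nu\beta$ changes $\hat x_0$, to first order, by a multiple of $\big(\sum_{\nu\ge1}c_\nu\varepsilon_\nu a_\nu\big)\otimes\beta$, and the sixth point survives only if $\sum_{\nu\ge1}c_\nu\varepsilon_\nu a_\nu\in\mathbb{C}a_0$. This is the map \eqref{eq:survival}, with target $A/\langle a_0\rangle\cong\mathbb{C}^2$.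

\section{Larger products and larger $s$}\label{sec:more}

Let $X$, $n$, $N$, $r$, $s$, $c$ be as in Theorem~\ref{thm:general}, and write $X=\prod_i\mathbb{P}(A_i)$, so that $\dim V=N+1$. The assumption on $k$ and the $n_i$ is exactly what allows the choice \eqref{eq:dims}. Fix $Y$, $L_0$ and $x_0,\dots,x_5$ as in Lemma~\ref{lem:six}. Since $r\ge s+1\ge6$ while $Y$ has codimension $4$ in $\mathbb{P}(V')$, we have $X\ne Y$, so $n-n_Y=\sum_j\dim A_j''\ge1$. Put $t=s-5$, so that $0\le t\le r-6$.

To raise the dimension from $5$ to $s$, we add $t$ general points $p_1,\dots,p_t$ of $X$ to $L_0$. This keeps the excess of points over dimension equal to one, provided that the larger space picks up no unexpected points of $X$. Points of $X$ on subspaces that contain $L_0$ are best seen after the projection $\psi\colon\mathbb{P}(V)\dashrightarrow\mathbb{P}(V/L_0)=\mathbb{P}^{N-5}$. An unexpected point either has the same image as some $p_\mu$ or gives a new point in the span of the images. The next two lemmas exclude these possibilities in turn.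

Fix $j$ with $A_j''\ne0$. Let $X_0\subset X$ be the set of points $p=[\bigotimes_ia_i]$ such that $a_j\notin A_j'$ and $p^{(j)}$ is not proportional to any $x_\nu^{(j)}$. It is open, and it is nonempty because $\prod_{i\ne j}\mathbb{P}(A_i)$ has positive dimension. It is disjoint from $\mathbb{P}(V')\supset\mathbb{P}(L_0)$.

\begin{lemma}\label{lem:proj}
Let $p\in X_0$.
\begin{enumerate}
\item[(a)] If $q\in X\setminus\mathbb{P}(L_0)$ and $\psi(q)=\psi(p)$, then $q=p$.
\item[(b)] $\hat T_pX\cap L_0=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Note first that a tensor $p^{(j)}\otimes u\in L_0$ with $u\in A_j$ is zero: otherwise it represents a point of $X\cap\mathbb{P}(L_0)$, that is, some $x_\nu$, and then $p^{(j)}$ is proportional to $x_\nu^{(j)}$. In both parts we reduce the $j$-th factor modulo $A_j'$, which kills $V'\supset L_0$; a bar denotes the class in $A_j/A_j'$.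

(a) Scale $\hat q=\bigotimes_i\alpha_i$ so that $\hat q-\hat p\in L_0$. Then $q^{(j)}\otimes\bar\alpha_j=p^{(j)}\otimes\bar a_j\ne0$, so $q^{(j)}=\lambda p^{(j)}$ for a scalar $\lambda$. Thus $\hat q-\hat p=p^{(j)}\otimes(\lambda\alpha_j-a_j)$ lies in $L_0$, and it is zero.

(b) An element of $\hat T_pX$ has the form $v=w\otimes a_j+p^{(j)}\otimes u$ with $w\in\bigotimes_{i\ne j}A_i$ and $u\in A_j$. If $v\in L_0$, then $w\otimes\bar a_j+p^{(j)}\otimes\bar u=0$. Contracting with a linear form $f$ on $A_j/A_j'$ with $f(\bar a_j)=1$ gives $w=-f(\bar u)p^{(j)}$. So $v=p^{(j)}\otimes(u-f(\bar u)a_j)$, and $v=0$.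
\end{proof}

By (a), $\psi$ is injective on $X_0$, so $X'=\overline{\psi(X_0)}\subset\mathbb{P}^{N-5}$ is irreducible of dimension $n$. It is nondegenerate because $X_0$ spans $V$, and its codimension is $\kappa=r-5\ge t+1\ge1$.

\begin{lemma}\label{lem:nomore}
For general $(p_1',\dots,p_t')\in(X')^t$ the points $p'_\mu$ are independent, and their span contains no other point of $X'$.
\end{lemma}

\begin{proof}
Let $t\ge1$, as otherwise there is nothing to prove. We compare the span with a general $\kappa$-plane through it. Let $\Omega\subset(X')^t$ be the nonempty open set of independent tuples, and let $\mathcal{J}$ be the set of $(p_1',\dots,p_t',M)$ with $(p'_\mu)\in\Omega$ and $M$ a $\kappa$-plane containing the $p'_\mu$. As $t-1<\kappa$, this is a Grassmann bundle over $\Omega$, hence irreducible. Let $\mathcal{G}$ be a nonempty open set of $\kappa$-planes with the properties in Proposition~\ref{prop:gp}, and let $\mathcal{J}'\subset\mathcal{J}$ be the open subset where $M\in\mathcal{G}$. It is nonempty, since any $M\in\mathcal{G}$ contains $\kappa+1\ge t$ independent points of $X'$. So $\mathcal{J}'$ is dense in $\mathcal{J}$,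 and its image is a dense constructible subset of $\Omega$. For a tuple in the image, another point of $X'$ in the span would give $t+1\le\kappa+1$ dependent points of $M\cap X'$ with $M\in\mathcal{G}$, which is impossible.
\end{proof}

We also use that for a fixed subspace $F\subset V$ and general $p_1,\dots,p_u\in X$,
\begin{equation}\label{eq:span}
\dim(F+\langle\hat p_1,\dots,\hat p_u\rangle)=\min(N+1,\dim F+u).
\end{equation}
Indeed, the set of tuples for which the left side is at least the right side is open, and it is nonempty because $X$ lies in no proper subspace, so that each point can be chosen outside the span constructed so far.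

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $(p_1,\dots,p_t)\in X_0^t$ be general and put $L=L_0+\langle\hat p_1,\dots,\hat p_t\rangle$. Since $\psi\colon X_0\to X'$ is dominant, the points $p'_\mu=\psi(p_\mu)$ satisfy the conclusion of Lemma~\ref{lem:nomore}; in particular $\dim L=5+t=s$. We check the hypotheses of Proposition~\ref{prop:criterion}.

(ii) If $q\in X\cap\mathbb{P}(L)$ is not in $\mathbb{P}(L_0)$, then $\psi(q)$ lies in $X'$ and in the span of the $p'_\mu$. So $\psi(q)=p'_\mu$ for some $\mu$, and $q=p_\mu$ by Lemma~\ref{lem:proj}(a). Thus $S=\{x_0,\dots,x_5,p_1,\dots,p_t\}$ has $s+1$ elements, and it spans $L$. The unique relation is the relation among the $x_\nu$, so $S_0=\{x_0,\dots,x_5\}$.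

(i) For $x\in S$ we have $\dim(\hat T_xX\cap L)=(n+1)+s-\dim(\hat T_xX+L)$, so it suffices to show $\dim(\hat T_xX+L)\ge n+s$. Note that $n+s\le n+r-1=N-1$. For $x=x_\nu$, Lemma~\ref{lem:six}(b) gives $\dim(\hat T_xX+L_0)=n+5$, and \eqref{eq:span} gives $\dim(\hat T_xX+L)=n+5+t=n+s$. For $x=p_\mu$, the inequality is an open condition on $(p_1,\dots,p_t)$. It holds for some tuple: fix $p_\mu\in X_0$, so that $\dim(\hat T_{p_\mu}X+L_0)=n+6$ by Lemma~\ref{lem:proj}(b), and add the other $t-1$ points by \eqref{eq:span} to reach $n+6+(t-1)=n+s$.

(iii) Let $E=\sum_{\nu=0}^5\hat T_{x_\nu}X$. It contains $L_0$, which the $x_\nu$ span, and $\hat T_{x_0}Y$; so it contains $V'$ by Lemma~\ref{lem:six}(b). Summing \eqref{eq:tangent} over the six points gives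
\[
E=V'\oplus\bigoplus_jF_j\otimes A_j'' ,
\]
and Lemma~\ref{lem:six}(c) gives
\[
\dim E\ge(n_Y+5)+3(n-n_Y)=n+5+2(n-n_Y)\ge n+7 .
\]
By \eqref{eq:span}, $\dim(L+E)=\dim(E+\langle\hat p_1,\dots,\hat p_t\rangle)\ge\min(N+1,n+7+t)=\min(N+1,n+s+2)$. This minimum is $n+s+2$ because $s\le r-1=N-n-1$.

Finally $\dim C=c+1\ge s$, so Proposition~\ref{prop:criterion} applies.
\end{proof}

\section{Cohen--Macaulay cases}\label{sec:converse}

Remark~\ref{rem:hyp} suggests that for $s\ge r+1$ the condition of being spanned by points of $X$ is vacuous for a general subspace, so that only the rank of the map $C^*\to V$ is constrained.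

\begin{lemma}\label{lem:det}
Let $X=\prod_{i=1}^k\mathbb{P}(A_i)\subset\mathbb{P}(V)=\mathbb{P}^N$, with all $\dim A_i\ge2$, have codimension $r$, and let $s\ge r+1$. For every vector space $C\neq0$, the cone $\hat\sigma$ over $\sigma_s(X\times\mathbb{P}(C))$ is the set $\Delta_s$ of all maps $C^*\to V$ of rank at most $s$.
\end{lemma}

\begin{proof}
We saw in Section~\ref{sec:grass} that $\hat\sigma\subset\Delta_s$. By \eqref{eq:decomp}, a map $T$ lies in $\hat\sigma$ as soon as its image is contained in the span of at most $s$ points of $X$. This holds for all $T\in\Delta_s$ if $r=0$, since then $X=\mathbb{P}(V)$, and if $s\ge N+1$, since $X$ contains a basis of $V$. So let $r\ge1$ and $s\le N$.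

By Proposition~\ref{prop:gp} there is a nonempty open set $\mathcal{G}\subset\operatorname{Gr}(r+1,V)$ of subspaces spanned by points of $X$. Let $\mathcal{W}\subset\operatorname{Gr}(s,V)$ be the set of $\Lambda$ that contain a member of $\mathcal{G}$. It is dense, being the image of a nonempty open subset of the irreducible variety of flags $M\subset\Lambda$. If $\Lambda\in\mathcal{W}$, the members of $\mathcal{G}$ in $\Lambda$ form a nonempty open, hence dense, subset of $\operatorname{Gr}(r+1,\Lambda)$. They do not all lie in a hyperplane of $\Lambda$, because the subspaces in a given hyperplane form a proper closed subset. So $\Lambda$ is spanned by points of $X$ and has a basis of $s$ such points.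

The pairs $(\Lambda,T)$ with $\operatorname{im}T\subset\Lambda$ form a vector bundle over $\operatorname{Gr}(s,V)$ that maps onto $\Delta_s$. The pairs with $\Lambda\in\mathcal{W}$ are dense in this bundle, and for them $T\in\hat\sigma$. As $\hat\sigma$ is closed, $\Delta_s\subset\hat\sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
(a) By Lemma~\ref{lem:det}, the cone is a generic determinantal variety or the whole space, and its coordinate ring is CM by the theorem of Hochster and Eagon \cite{HE}.

(b) If $X=\mathbb{P}^b$, then $r=0$ and (a) applies to all $s$. Let $X=\mathbb{P}^1\times\mathbb{P}^b$, and write $X\times\mathbb{P}^c=\mathbb{P}(A)\times\mathbb{P}(B)\times\mathbb{P}(C)$. For every $e\ge0$ the product $\mathbb{P}^1\times\mathbb{P}^e$ has codimension $(2e+1)-(e+1)=e$, and part (a) and Lemma~\ref{lem:det} apply to it; for $e=0$ it is $\mathbb{P}^1$. So (a) covers $s\ge b+1$, and it covers $s\ge c+1$ after the roles of $B$ and $C$ are exchanged.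

Let $s\le\min(b,c)$. The \emph{subspace variety} $\operatorname{Sub}_{2,s,s}\subset A\otimes B\otimes C$ is the union of the spaces $A\otimes B'\otimes C'$ over all $B'\subset B$ and $C'\subset C$ of dimension $s$; equivalently, it is the closed set of tensors whose flattenings $B^*\to A\otimes C$ and $C^*\to A\otimes B$ have rank at most $s$. Both rank conditions hold for sums of $s$ tensors of rank one, so $\hat\sigma\subset\operatorname{Sub}_{2,s,s}$. Conversely, apply Lemma~\ref{lem:det} to $\mathbb{P}(A)\times\mathbb{P}(B')$, which has codimension $s-1$, and to $C'$. Every map $C'^*\to A\otimes B'$ has rank at most $\dim C'=s$, so every tensor in $A\otimes B'\otimes C'$ lies in the cone over $\sigma_s(\mathbb{P}(A)\times\mathbb{P}(B')\times\mathbb{P}(C'))$, which is contained in $\hat\sigma$. Hence $\hat\sigma=\operatorname{Sub}_{2,s,s}$. Subspace varieties are aCM; this is one of the known cases recalled in the introduction, and we use it without proof.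
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACGH}
Arbarello, Cornalba, Griffiths, and Harris, \emph{Geometry of Algebraic Curves I}.

\bibitem{EACA}
\emph{EACA 2016, XV Encuentro \'Algebra Computacional y Aplicaciones},
\texttt{https://dialnet.unirioja.es/descarga/libro/655785.pdf}.

\bibitem{HE}
Hochster and Eagon, 1971.

\end{thebibliography}
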